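\title{Superpolynomial cliques without projected cubes in powers of a graph}

\begin{abstract}
In the $n$th power of a graph $G$, two words of length $n$ are adjacent if they are adjacent in at least one coordinate. Let $h(r,n,d)$ be the largest size of a clique in the $n$th power of an $r$-vertex graph such that no projection of the clique onto $d+1$ coordinates contains a product of $d+1$ edges. For $r=2$ Sauer's lemma gives $h(2,n,d)=\sum_{i\le d}\binom ni$, and in general $h(r,n,d)$ is known to lie between $\Omega(n^d)$ and $n^{O(\log n)}$. We show that for $r\ge3$ and $d\ge1$ it is not polynomial in $n$: it is at least $n^{(\log\log n)^{1/7}}$ for large $n$. For a single graph $G$ and $d\ge1$, the corresponding function is polynomially bounded exactly when $G$ is complete multipartite. The lower bound comes from an amplification step that is guided by a set system built from a projective plane.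
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected graph without loops, and let $[n]=\{1,\dots,n\}$. The \emph{$n$th power} $G^n$ has vertex set $V^n$, and two words $(v_1,\dots,v_n)$ and $(w_1,\dots,w_n)$ are adjacent if $\{v_i,w_i\}\in E$ for at least one $i$. For $F\subseteq V^n$ and $A=\{i_1<\dots<i_\ell\}\subseteq[n]$, the \emph{projection} of $F$ onto $A$ is
\[
F_{|A}=\{(v_{i_1},\dots,v_{i_\ell}) : (v_1,\dots,v_n)\in F\}.
\]
A \emph{cube} in $G^\ell$ is a product of edges, $C=\{v_1,w_1\}\times\dots\times\{v_\ell,w_\ell\}$ with $\{v_i,w_i\}\in E$ for all $i$. For $\ell\ge1$, a \emph{projected $\ell$-cube} of $F$ is a pair $(A,C)$ with $A\subseteq[n]$, $|A|=\ell$, and $C\subseteq F_{|A}$ a cube in $G^\ell$. For $n>d\ge0$ let $h(G,n,d)$ be the largest size of a clique in $G^n$ that has no projected $(d+1)$-cube, and for $r\ge2$ let $h(r,n,d)$ be the maximum of $h(G,n,d)$ over all graphs $G$ with $r$ vertices.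

Think of an edge as a pair of letters that can be told apart. A clique is a family of words any two of which can be told apart, and a projected $\ell$-cube is a set of $\ell$ coordinates on which the family makes $\ell$ independent binary choices. The function $h$ measures how large a family can be when it never makes $d+1$ independent choices. The model case is $G=K_2$ with $V=\{0,1\}$. Every set of binary words is a clique, and $h(K_2,n,d)$ is governed by a textbook fact.

\medskip
\noindent\textbf{Sauer's lemma.} \emph{If $F\subseteq\{0,1\}^n$ and $|F|>\sum_{i\le d}\binom ni$, then $F_{|A}=\{0,1\}^{d+1}$ for some $A\subseteq[n]$ with $|A|=d+1$.}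
\medskip

For general $r$ it is known that, for all $r\ge2$ and $n>d\ge1$,
\begin{equation}\label{eq:known}
\left(\frac{n(r-1)}{d}\right)^d \le h(r,n,d) < 2\,(nr^2)^{\lceil d\log_2(enr^2/2d)\rceil}.
\end{equation}
For fixed $r$ and $d$ the lower bound has order $n^d$ and the upper bound is $n^{O(\log n)}$. The question posed in \cite{source} is whether the truth is polynomial: \emph{is there, for every $r\ge2$ and $d\ge1$, a constant $k=k(r,d)$ with $h(r,n,d)=O(n^k)$ as $n\to\infty$?}

The simplest cases suggest that there is. For the complete graph $K_r$ the proof of Sauer's lemma goes through and gives $h(K_r,n,d)=O(n^d)$ (Remark~\ref{rem:complete}), and for the edgeless graph $h=1$. Deleting edges from $K_r$ removes cubes, which helps, but it also makes cliques harder to form, and one may well expect the two effects to leave the order $n^d$, or at least some power of $n$, intact. They do not.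

\begin{theorem}\label{thm:main}
For every $r\ge3$, every $d\ge1$ and every $k$, we have $h(r,n,d)/n^k\to\infty$ as $n\to\infty$. For $r=2$ we have $h(2,n,d)=\sum_{i\le d}\binom ni$. Hence the constant $k(r,d)$ exists if and only if $r=2$.
\end{theorem}

A graph is \emph{complete multipartite} if non-adjacency is an equivalence relation on its vertices; the classes are its \emph{parts}. Edgeless graphs are included.

\begin{theorem}\label{thm:class}
Let $G$ be a finite graph.
\begin{enumerate}
\item[(a)] If $G$ is complete multipartite, then $h(G,n,d)$ is polynomially bounded in $n$ for every fixed $d$.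
\item[(b)] Otherwise, $h(G,n,d)/n^k\to\infty$ for every $d\ge1$ and every $k$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:quant}
Fix $d\ge1$. If $G$ is not complete multipartite, then $h(G,n,d)\ge n^{(\log\log n)^{1/7}}$ for all sufficiently large $n$. The same bound holds for $h(r,n,d)$ when $r\ge3$.
\end{theorem}

All lower bounds reduce to one graph, an edge together with an isolated vertex, and to $d=1$ (Section~\ref{sec:codes}). There we build large cliques from smaller ones. Section~\ref{sec:example} shows by hand how to pass from size $n$ to size $n^{3/2}$. Section~\ref{sec:amp} turns this into a general step: a finite set system, called a $K$-system, multiplies any exponent at most $K$ by a factor $(m+1)/m$. Section~\ref{sec:systems} constructs $K$-systems for all $K$ and is the core of the paper. Section~\ref{sec:growth} iterates the step, and Section~\ref{sec:multi} proves Theorem~\ref{thm:class}(a), the only place where \eqref{eq:known} is used. Logarithms without a base are natural, and $\oplus$ is addition modulo~$2$.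

\section{An edge and an isolated vertex}\label{sec:codes}

Let $G_0$ be the graph with vertices $0,1,*$ and the single edge $\{0,1\}$. It is convenient to describe a family of words in $G_0^n$ by its coordinate functions. Let $\Sigma$ be a set and let $c,c'\colon\Sigma\to\{0,1,*\}$. We say that $c$ \emph{separates} $x,y\in\Sigma$ if $\{c(x),c(y)\}=\{0,1\}$, and that $c$ and $c'$ \emph{cross} if the pairs $(c(x),c'(x))$, $x\in\Sigma$, take all four values in $\{0,1\}^2$.

\begin{definition}\label{def:code}
A \emph{$(q,n)$-code} is a set $\Sigma$ with $|\Sigma|=q$ together with maps $c_1,\dots,c_n\colon\Sigma\to\{0,1,*\}$, its \emph{coordinates}, such that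
\begin{enumerate}
\item[(C1)] any two distinct elements of $\Sigma$ are separated by some $c_j$;
\item[(C2)] $c_j$ and $c_{j'}$ do not cross when $j\ne j'$.
\end{enumerate}
We call $q$ the \emph{size} and $n$ the \emph{length}, and we let $H(n)$ be the largest size of a code of length $n$.
\end{definition}

Send $x\in\Sigma$ to the word $(c_1(x),\dots,c_n(x))$. Condition (C1) says that these words are distinct and pairwise adjacent in $G_0^n$. The only cube in $G_0^2$ is $\{0,1\}^2$, so (C2) says that there is no projected $2$-cube. Thus $H(n)=h(G_0,n,1)$ for $n\ge2$, and $H(n)\le3^n$ is finite.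

\begin{lemma}\label{lem:basic}
If a $(q,n)$-code exists, then so does a $(q',n')$-code for all $1\le q'\le q$ and $n'\ge n$; in particular $H$ is nondecreasing. Moreover $H(n)\ge n+1$.
\end{lemma}

\begin{proof}
Both conditions pass to subsets of $\Sigma$, and a new coordinate that is constantly $*$ crosses nothing. For the last claim take the \emph{threshold code}: $\Sigma=[n+1]$, with $c_j(x)=0$ if $x\le j$ and $c_j(x)=1$ otherwise. If $x<y$, then $c_x$ separates $x$ and $y$. If $j<j'$, then $c_j(x)=0$ implies $c_{j'}(x)=0$, so the pair $(0,1)$ does not occur.
\end{proof}

By Sauer's lemma with $d=1$, a code that never uses $*$ has size at most $n+1$. Everything beyond the threshold code comes from the freedom of a coordinate to abstain. The following theorem is proved in Section~\ref{sec:growth}.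

\begin{theorem}\label{thm:H}
We have $\log H(n)/\log n\to\infty$. More precisely, $H(n)\ge n^{(\log\log n)^{1/7}}$ for all sufficiently large $n$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:main}, \ref{thm:class}(b) and \ref{thm:quant} from Theorem~\ref{thm:H}]
Suppose that $G_0$ is an induced subgraph of $G$ and $n>d\ge1$. A code of length $n$ is a clique $F$ in $G^n$. Its letters lie in $\{0,1,*\}$, and since $G_0$ is induced, the only edge of $G$ among these letters is $\{0,1\}$. A projected $(d+1)$-cube of $F$ would therefore be $\{0,1\}^{d+1}$, and projecting it onto two of its coordinates, which is possible as $d\ge1$, would contradict (C2). Hence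
\begin{equation}\label{eq:reduction}
h(G,n,d)\ge H(n)\qquad\text{if $G_0$ is an induced subgraph of $G$ and $n>d\ge1$.}
\end{equation}
For $r\ge3$ apply this to the graph with one edge and $r-2$ isolated vertices, which gives $h(r,n,d)\ge H(n)$. Now let $G$ be a graph that is not complete multipartite. Non-adjacency is reflexive and symmetric, so it fails to be transitive: there are adjacent vertices $u,v$ and a vertex $w$ adjacent to neither. Then $w\ne u$ and $w\ne v$, because each of $u,v$ is adjacent to the other, so $u,v,w$ induce a copy of $G_0$. Theorem~\ref{thm:H} and \eqref{eq:reduction} give all the lower bounds.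

For $r=2$ there are two graphs. The edgeless one gives $h=1$. For $K_2$, Sauer's lemma gives $h(K_2,n,d)\le\sum_{i\le d}\binom ni$, and the words with at most $d$ ones attain the bound, since no projection onto $d+1$ coordinates contains the all-ones word.
\end{proof}

The hypothesis $d\ge1$ cannot be dropped: two adjacent words already give a projected $1$-cube, so $h(G,n,0)\le1$.

\section{A code of size $n^{3/2}$}\label{sec:example}

Fix a $(q,n)$-code $(\Sigma;c_1,\dots,c_n)$, the \emph{inner code}. We use $\Sigma$ as an alphabet and look for a code on a set $\mathcal F\subseteq\Sigma^I$ of words indexed by a finite set $I$ of \emph{positions}. The coordinates of the new code will be called \emph{tests}. The naive tests $a\mapsto c_j(a_i)$ separate all words, but tests at two different positions cross. There are two ways to prevent a crossing. The first is to make both tests consult the inner code at a common position. A test $\varphi\colon\mathcal F\to\{0,1,*\}$ \emph{reads} position $i$ if there are $j\in[n]$ and $\eta\in\{0,1\}$ such that, for $u\in\{0,1\}$, $\varphi(a)=u$ implies $c_j(a_i)=\eta\oplus u$.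

\begin{lemma}\label{lem:read}
If $\varphi$ reads position $i$ and separates $a$ and $a'$, then $a_i\ne a'_i$. Two tests that read a common position do not cross.
\end{lemma}

\begin{proof}
For the first claim, $c_j(a_i)$ and $c_j(a'_i)$ are $\eta$ and $\eta\oplus1$ in some order. For the second, let $\varphi,\varphi'$ read position $i$ with parameters $j,\eta$ and $j',\eta'$, and suppose that there are words $a^{uv}$ with $\varphi(a^{uv})=u$ and $\varphi'(a^{uv})=v$ for all $u,v\in\{0,1\}$. Then $c_j(a^{uv}_i)=\eta\oplus u$ and $c_{j'}(a^{uv}_i)=\eta'\oplus v$. If $j\ne j'$, then $c_j$ and $c_{j'}$ cross, against (C2). If $j=j'$, then $a^{00}$ gives $\eta=\eta'$ and $a^{01}$ gives $\eta=\eta'\oplus1$, which is absurd.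
\end{proof}

The second way uses $*$. If two tests cross, then both separate the words $a^{00}$ and $a^{11}$. So two tests that never separate the same pair of words do not cross. A test that abstains unless $a_i$ equals a prescribed letter $w$ (we say that it \emph{guesses} position $i$) only separates words that agree at $i$, whereas a test that reads $i$ only separates words that differ at $i$. These two cannot cross.

Both devices cost length: reading a position multiplies the number of tests by about $n$, and guessing one multiplies it by $q$. On $\Sigma^2$ one can read position $1$, or guess position $1$ and read position $2$. This gives size $q^2$ and length $n+qn$, and for the threshold code, where $q\approx n$, nothing is gained. On $\Sigma^3$ the same lexicographic scheme has length about $q^2n$. A cyclic scheme does better.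

\begin{proposition}\label{prop:three}
If there is a $(q,n)$-code, then there is a $(q^3,\,3qn+2n^2)$-code. In particular $H(5q^2)\ge q^3$ for all $q\ge1$.
\end{proposition}

\begin{proof}
Take $\mathcal F=\Sigma^3$, with positions $1,2,3$ read cyclically, so that position $0$ means position $3$. For $i\in\{1,2,3\}$, $w\in\Sigma$, $j\in[n]$ let $\varphi_{i,w,j}(a)=c_j(a_{i-1})$ if $a_i=w$, and $*$ otherwise. For $j,k\in[n]$ and $\eta\in\{0,1\}$ let $\psi_{j,k,\eta}(a)=u$ if $u\in\{0,1\}$, $c_j(a_2)=u$ and $c_k(a_3)=\eta\oplus u$, and $*$ if there is no such $u$. There are $3qn+2n^2$ tests. The test $\varphi_{i,w,j}$ guesses $i$ and reads $i-1$; the test $\psi_{j,k,\eta}$ reads $2$ and $3$.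

(C1). Let $a\ne a'$. If the words agree at some position, then going around the cycle we find $i$ with $a_i=a'_i$ and $a_{i-1}\ne a'_{i-1}$. Take $w=a_i$ and $j$ such that $c_j$ separates $a_{i-1}$ and $a'_{i-1}$; then $\varphi_{i,w,j}$ separates $a$ and $a'$. If the words agree nowhere, let $c_j$ separate $a_2,a'_2$, let $c_k$ separate $a_3,a'_3$, and put $\eta=c_j(a_2)\oplus c_k(a_3)$. Then $\psi_{j,k,\eta}$ takes the value $c_j(a_2)$ at $a$ and the opposite value at $a'$.

(C2). By Lemma~\ref{lem:read} we need only consider pairs of tests that read no common position. One such pair is $\varphi_{i,w,j}$, $\varphi_{i',w',j'}$ with $i\ne i'$. Of two distinct positions on a $3$-cycle one precedes the other, say $i'=i-1$; then the first test reads the position that the second guesses. The other such pair is $\varphi_{2,w,j}$ with some $\psi_{j',k,\eta}$, and here $\psi_{j',k,\eta}$ reads position $2$, which $\varphi_{2,w,j}$ guesses. In both cases the tests separate no common pair of words.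

The last claim follows by taking a $(q,q)$-code from Lemma~\ref{lem:basic}.
\end{proof}

The gain has a simple source: the number of words is that of three free letters, while each family of tests costs only two factors. The scheme stalls when it is iterated. If $q=n^\kappa$ with $\kappa\ge1$, a guess costs $n^\kappa$, the new length has order $n^{\kappa+1}$, and the new exponent $3\kappa/(\kappa+1)$ exceeds $\kappa$ only for $\kappa<2$. To pass every exponent we need schemes in which guesses are so rare that they may be arbitrarily expensive.

\section{Amplification}\label{sec:amp}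

We keep the accounting of Proposition~\ref{prop:three} in the form ``$m+1$ free letters, at most $m$ factors of $n$'', and add two tools.

First, we allow many more than $m+1$ positions. Let $q\ge|I|>m$ be a prime power, identify $\Sigma$ with the field $\mathbb F_q$, attach distinct elements $\xi_i\in\mathbb F_q$ to the positions $i\in I$, and let $\mathcal F$ consist of the words $(f(\xi_i))_{i\in I}$ for polynomials $f$ over $\mathbb F_q$ of degree at most $m$. A nonzero polynomial of degree at most $m$ has at most $m$ roots. So two distinct polynomials give words that agree in at most $m<|I|$ positions, and $|\mathcal F|=q^{m+1}$. Only agreement sets of size at most $m$ have to be served.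

Second, a test can insist cheaply that two words differ at a position. If $q=2^b$, write letters as $b$-bit strings and let the test look at one bit. This costs a factor $2b=2\log_2q$, not $2n$. Bits cross each other, so this gives none of the protection of Lemma~\ref{lem:read}; its use is to shrink the set of pairs that a test separates.

A family of tests is then described by three sets of positions: $Q$ (guessed), $D$ (checked for a difference through one bit), and $Z$ (read). Let $I$ be a finite set. A triple $(Q,D,Z)$ of subsets of $I$ with $Z\ne\emptyset$ is \emph{valid at} $A\subseteq I$ if $Q\subseteq A$ and $A\cap(D\cup Z)=\emptyset$. The set $A$ stands for the set of positions where two words agree. The sets $D$ and $Z$ may overlap.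

\begin{definition}\label{def:system}
A \emph{$K$-system} $(I,m,\mathcal T)$ consists of a finite set $I$, an integer $m$ with $1\le m<|I|$, and a set $\mathcal T$ of such triples satisfying
\begin{enumerate}
\item[(T1)] for every $A\subseteq I$ with $|A|\le m$, some triple of $\mathcal T$ is valid at $A$;
\item[(T2)] if $(Q,D,Z),(Q',D',Z')\in\mathcal T$ are valid at a common set, then $Z\cap Z'\ne\emptyset$;
\item[(T3)] $K|Q|+|Z|\le m$ for all $(Q,D,Z)\in\mathcal T$.
\end{enumerate}
\end{definition}

Conditions (T1), (T2), (T3) will give (C1), (C2) and the bound on the length. The scheme of Proposition~\ref{prop:three} is the $1$-system with $I=\{1,2,3\}$, $m=2$ and the four triples below, all with $D=\emptyset$. Every set of size at most $2$ appears in the last row, and only $\{1\}$ appears twice, under two triples that both read position $3$.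
\[
\begin{array}{c|cccc}
Q & \emptyset & \{1\} & \{2\} & \{3\}\\
Z & \{2,3\} & \{3\} & \{1\} & \{2\}\\ \hline
\text{valid at} & \emptyset,\{1\} & \{1\},\{1,2\} & \{2\},\{2,3\} & \{3\},\{1,3\}
\end{array}
\]

\begin{lemma}[Amplification]\label{lem:amp}
Let $(I,m,\mathcal T)$ be a $K$-system and $B=|I|$. Suppose that there is a $(q,n)$-code with $q=2^b\ge B$ and $q\le n^K$. Then there is a $(q^{m+1},n')$-code with $n'\le(32b)^Bn^m$.
\end{lemma}

\begin{proof}
Let $(\Sigma;c_1,\dots,c_n)$ be the given code. Since $q$ is a power of two and $q\ge B$, we have the set $\mathcal F\subseteq\Sigma^I$ described above. Fix also a bijection of $\Sigma$ with $\{0,1\}^b$ and write $\mathrm{bit}_\beta(x)$, $\beta\in[b]$, for the bits of $x\in\Sigma$. A \emph{label} $\tau$ consists of a triple $(Q,D,Z)\in\mathcal T$, a word $w\in\Sigma^Q$, a pair $(\beta_i,\varepsilon_i)\in[b]\times\{0,1\}$ for each $i\in D$, and a pair $(j_i,\eta_i)\in[n]\times\{0,1\}$ for each $i\in Z$. For $a\in\mathcal F$ and $u\in\{0,1\}$ put $\varphi_\tau(a)=u$ if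
\[
a_i=w_i\ \ (i\in Q),\qquad \mathrm{bit}_{\beta_i}(a_i)=\varepsilon_i\oplus u\ \ (i\in D),\qquad c_{j_i}(a_i)=\eta_i\oplus u\ \ (i\in Z),
\]
and put $\varphi_\tau(a)=*$ if neither value of $u$ qualifies. Both values cannot qualify, because $Z\ne\emptyset$. The test $\varphi_\tau$ reads every position of $Z$. We show that $\mathcal F$ with the tests $\varphi_\tau$ is a code.

(C1). Let $a\ne a'$ in $\mathcal F$ and $A=\{i:a_i=a'_i\}$. Then $|A|\le m$, and (T1) gives a triple $(Q,D,Z)$ valid at $A$. The words agree on $Q$; let $w$ be their common restriction. They differ at every position of $D\cup Z$. For $i\in D$ choose a bit $\beta_i$ in which $a_i$ and $a'_i$ differ and put $\varepsilon_i=\mathrm{bit}_{\beta_i}(a_i)$. For $i\in Z$ choose $j_i$ such that $c_{j_i}$ separates $a_i$ and $a'_i$ and put $\eta_i=c_{j_i}(a_i)$. Then $\varphi_\tau(a)=0$ and $\varphi_\tau(a')=1$.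

(C2). Suppose that $\varphi_\tau$ and $\varphi_{\tau'}$ cross, where $\tau\ne\tau'$ have triples $(Q,D,Z)$ and $(Q',D',Z')$. Then both tests separate some pair $a,a'$, with agreement set $A$. Since $\varphi_\tau$ separates them, the two words equal $w$ on $Q$, differ in a bit at each position of $D$, and differ at each position of $Z$ by Lemma~\ref{lem:read}. So $(Q,D,Z)$ is valid at $A$, and by the same argument so is $(Q',D',Z')$. By (T2), or by $Z\ne\emptyset$ if the triples coincide, the two tests read a common position, contradicting Lemma~\ref{lem:read}.

Length. There are at most $(2^B)^3=8^B$ triples. By $q\le n^K$ and (T3), the number of labels with a given triple is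
\[
q^{|Q|}(2b)^{|D|}(2n)^{|Z|}\le(2b)^B\,2^B\,n^{K|Q|+|Z|}\le(4b)^Bn^m .
\]
Hence $n'\le 8^B(4b)^Bn^m=(32b)^Bn^m$.
\end{proof}

For a fixed system the factor $(32b)^B$ is a power of $\log n$. So a code with exponent $\log q/\log n=\kappa\le K$ yields one with exponent close to $\kappa\,(m+1)/m$. The hypothesis $q\le n^K$ enters only in the count of labels, and it is harmless because a code can be shrunk.

\section{$K$-systems from projective planes}\label{sec:systems}

\subsection{Why guesses are needed, and why planes}

No $K$-system has $Q=\emptyset$ in all its triples. Indeed, all triples would be valid at $\emptyset$, so by (T2) their sets $Z$ would pairwise intersect. Take one of them, $Z_0$. It has at most $m$ elements by (T3), and a triple valid at $A=Z_0$, which exists by (T1), has $Z\cap Z_0=\emptyset$. We therefore look for an intersecting family that fails (T1) only at sets of a rigid shape, and we spend guesses on those.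

Recall that a \emph{projective plane of order $s$} has $s^2+s+1$ points and $s^2+s+1$ lines; each line has $s+1$ points, each point lies on $s+1$ lines, two distinct points lie on exactly one line, and two distinct lines meet in exactly one point. Such a plane exists for every prime power $s$. The lines form an intersecting family, and a small set that meets all of them is rigid in the following sense.

\begin{lemma}\label{lem:block}
Let $P$ be the point set of a projective plane of order $s$, and let $\gamma\ge0$ be an integer with $\gamma^2<s$. If $X\subseteq P$ meets every line and $|X|\le s+1+\gamma$, then $X$ contains a line.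
\end{lemma}

\begin{proof}
Suppose that $X$ contains no line. Then there is a point outside $X$. The $s+1$ lines through it are otherwise disjoint and each meets $X$, so $|X|=s+1+\delta$ with $0\le\delta\le\gamma$. For a line $\ell$ put $x_\ell=|\ell\cap X|\ge1$, and choose $y\in\ell\setminus X$. Each of the other $s$ lines through $y$ contains a point of $X$ off $\ell$, and these points are distinct. Hence $x_\ell\le|X|-s=\delta+1$, and
\[
0\le\sum_\ell(x_\ell-1)(\delta+1-x_\ell)=(\delta+2)\sum_\ell x_\ell-\sum_\ell x_\ell^2-(\delta+1)(s^2+s+1).
\]
Counting incidences gives $\sum_\ell x_\ell=|X|(s+1)$. Counting ordered pairs of distinct points of $X$ by the line that joins them gives $\sum_\ell x_\ell(x_\ell-1)=|X|(|X|-1)$, so $\sum_\ell x_\ell^2=|X|(|X|+s)$. Since $(\delta+2)(s+1)-(|X|+s)=\delta s+1$, we obtain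
\[
0\le(s+1+\delta)(\delta s+1)-(\delta+1)(s^2+s+1)=\delta^2s-s^2 .
\]
Thus $\delta^2\ge s$, contradicting $\delta^2\le\gamma^2<s$.
\end{proof}

\subsection{Designing the triples}

Let $m=s+1+g$, where the slack $g$ is small compared with $\sqrt s$. As a first attempt, include $(\emptyset,\emptyset,\lambda)$ for every line $\lambda$. By Lemma~\ref{lem:block} these triples serve every set $A$ with $|A|\le m$ except those that contain a line $\ell$. For such an $A$, guess one point $c\in\ell$ and take $D=I\setminus A$, so that the triple is valid only at sets between $\{c\}$ and $A$. It is valid at $\{c\}$, and so is every line avoiding $c$; its set $Z$ must meet all these lines and avoid $A$. A natural choice is $\nu\setminus\{c\}$ for a line $\nu$ with $\nu\cap A=\{c\}$. Three difficulties follow, one from another.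

\emph{Two triples of the new kind need not have intersecting sets $Z$}: two lines through the same $c$ share no other point. We adjoin a set $O$ of $2g+1$ extra positions and let each such triple read $g+1$ of them. This is possible because $A\supseteq\ell$ has at most $g$ elements in $O$, and two majorities of $O$ intersect.

\emph{The cost is now $K+s+(g+1)=m+K$}, over budget by exactly the price of the guess. We save $K$ by deleting from $\nu$ a set $R$ of $K$ points. The lines $\nu$ and sets $R$ come from a fixed short list $(\nu_i,R_i)$, and the lines that meet $\Omega=\bigcup_iR_i$ are withdrawn from the first family, since they may now miss $Z$.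

\emph{Withdrawing lines damages} (T1). By Lemma~\ref{lem:block} applied to $(A\cap P)\cup\Omega$, the sets $A$ that are no longer served contain all of some line $\ell_0$ except points of $\Omega$. For these we reinstate a line $\lambda$ through a missing point $x\in\ell_0\cap\Omega$, but only under a guess of three points of $\ell_0$. This costs $3K$, which fixes the slack $g=3K$. Given $A\supseteq\ell$, at most one of the three points is on $\ell$ if $\ell_0\neq\ell$, so two of them lie among the at most $g$ further points of $A$. Hence only boundedly many lines $\ell_0$ are compatible with $A$, and $R_i$ can be chosen to miss them all. With two guessed points, one could lie anywhere on $\ell$, and this count would grow with $s$.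

\subsection{The construction}

\begin{proposition}\label{prop:system}
Let $K\ge2$ be an integer, put
\[
g=3K,\qquad t=g^2+g+4,\qquad \omega=tK,
\]
and let $s$ be a prime power with $s>(g+\omega)^2$. Then there is a $K$-system with $m=s+1+g$ and $|I|=s^2+s+1+(2g+1)$.
\end{proposition}

Let $P$ be the point set of a projective plane of order $s$, let $O$ be a set of $2g+1$ further elements, and let $I=P\cup O$; then $m<|I|$. As $K,t\ge2$, we have $2t\le\omega$ and $t+K\le\omega$, and therefore $s>\omega^2\ge4t^2$. Also $s>(g+\omega)^2\ge2(g+\omega)$.

\medskip
\noindent\textbf{The lines $\nu_i$ and the sets $R_i$.} Choose distinct lines $\nu_1,\dots,\nu_t$, no three through a common point, one at a time. Each new line must avoid the earlier lines and the lines through their intersection points, and these number fewer than $t+\binom t2(s+1)<t+\frac s8(s+1)<s^2+s+1$. Next choose sets $R_i\subseteq\nu_i$ with $|R_i|=K$, one point at a time. A new point of $R_i$ must differ from the points $\nu_i\cap\nu_{i'}$ with $i'\ne i$, from the points already put in $R_i$, and from the points where $\nu_i$ meets a line other than $\nu_i$ joining two points chosen earlier.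 This excludes at most $(t-1)+(K-1)+\binom\omega2\le\omega+\binom\omega2\le\omega^2<s+1$ points of $\nu_i$, so the choice is possible. Put $\Omega=\bigcup_iR_i$; then $|\Omega|\le\omega$. We claim that
\begin{equation}\label{eq:general}
\text{every line meets at most two of the sets $R_1,\dots,R_t$.}
\end{equation}
The line $\nu_{i'}$ meets $\nu_i$ for $i\neq i'$ in a point excluded from $R_i$, so it meets only $R_{i'}$, and the sets $R_i$ are pairwise disjoint. Any other line contains at most two points of $\Omega$: if it contained three, the one chosen last, say $p\in R_i$, would be the point where $\nu_i$ meets the line joining the other two, and that point was excluded. Finally, for each line $\ell$ fix a $3$-element set $N_\ell\subseteq\ell\setminus\Omega$, which exists as $s+1-\omega>\omega^2-\omega+1\ge3$.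

\medskip
\noindent\textbf{The triples.} The set $\mathcal T$ consists of three types.
\begin{description}
\item[Type I.] $(\emptyset,\emptyset,\lambda)$ for each line $\lambda$ with $\lambda\cap\Omega=\emptyset$.
\item[Type II.] $(N_{\ell_0},\emptyset,\lambda)$ for each pair of lines $\ell_0,\lambda$ such that $\lambda\cap\Omega$ is a single point $x$ and $x\in\ell_0$.
\item[Type III.] One triple $(\{c\},\,I\setminus A,\,U\cup V)$ for each $A\subseteq I$ with $|A|\le m$ that contains a line, defined as follows.
\end{description}
Fix a line $\ell\subseteq A$ and let $J=(A\cap P)\setminus\ell$, so that $|J|+|A\cap O|\le m-(s+1)=g$. Choose an index $i\in[t]$ such that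
\begin{enumerate}
\item[(i)] $\nu_i\ne\ell$ and $\nu_i\cap J=\emptyset$;
\item[(ii)] $\ell_0\cap R_i=\emptyset$ for every line $\ell_0$ with $N_{\ell_0}\subseteq A$; note that $\ell$ is one of these lines.
\end{enumerate}
Such an index exists. Condition (i) excludes at most $1+2g$ indices, since each point lies on at most two of the $\nu_i$. In (ii), a line $\ell_0\ne\ell$ has $|N_{\ell_0}\cap\ell|\le1$, so it joins two points of $J$; together with $\ell$ there are at most $1+\binom g2$ lines, and by \eqref{eq:general} they exclude at most $2+g(g-1)$ indices. The total is at most $g^2+g+3<t$. Let $c$ be the point $\ell\cap\nu_i$, which is not in $R_i$ by (ii) applied to $\ell$. Put $V=\nu_i\setminus(\{c\}\cup R_i)$, so $|V|=s-K$, and let $U$ be a set of $g+1$ elements of $O\setminus A$, which exists because $|A\cap O|\le g$. See Figure~\ref{fig:typeIII}.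

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick] (-0.5,0) -- (6.2,0) node[right] {$\ell\subseteq A$};
\draw (0.5,-0.5) -- (4.4,3.4) node[above right] {$\nu_i$};
\draw[dashed] (0,2) node[left] {$\lambda$} -- (5,-0.5);
\fill (1,0) circle (2.4pt) node[below right] {$c$};
\draw[fill=gray] (2,1) circle (2.4pt) node[above=3pt] {$p$};
\foreach \x in {3.2,3.55,3.9} \draw[fill=white] (\x,\x-1) circle (2.4pt);
\node at (3.05,2.85) {$R_i$};
\foreach \x/\y in {5/1.3,5.5/1.9,4.7/2.1} \fill (\x,\y) circle (1.8pt);
\node at (5.75,1.3) {$J$};
\end{tikzpicture}
\caption{The plane part of a type III triple for a set $A$ with $A\cap P=\ell\cup J$. The line $\nu_i$ meets $A$ only in the guessed point $c$, and the triple reads all points of $\nu_i$ except $c$ and the $K$ points of $R_i$. A line $\lambda$ that avoids $c$ and $R_i$ meets $\nu_i$ in a point $p$ that is read.}\label{fig:typeIII}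
\end{figure}

\subsection{Verification}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
(T3). The quantity $K|Q|+|Z|$ equals $s+1\le m$ for type I, $3K+s+1=m$ for type II, and $K+(g+1)+(s-K)=m$ for type III.

\medskip
(T1). Let $|A|\le m$. Suppose first that $A$ contains a line, and consider its type III triple. We have $c\in\ell\subseteq A$, and $A$ is disjoint from $I\setminus A$ and from $U$. By (i), $A\cap\nu_i=(\ell\cup J)\cap\nu_i=\{c\}$, so $A$ is disjoint from $V$. The triple is valid at $A$.

Now suppose that $A$ contains no line, and let $X=(A\cap P)\cup\Omega$. If some line misses $X$, it gives a type I triple valid at $A$. Otherwise $X$ meets every line and $|X|\le s+1+(g+\omega)$ with $(g+\omega)^2<s$, so $X$ contains a line $\ell_0$ by Lemma~\ref{lem:block}. Then $N_{\ell_0}\subseteq\ell_0\setminus\Omega\subseteq A$, and $\ell_0\setminus A$ is a nonempty subset of $\Omega$. Pick $x\in\ell_0\setminus A$ and consider the $s$ lines through $x$ other than $\ell_0$. At most $\omega-1$ of them contain a second point of $\Omega$. Each of them meets $\ell_0$ only in $x\notin A$, so it meets $A$ only if it contains a point of $(A\cap P)\setminus\ell_0$,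 and
\[
|(A\cap P)\setminus\ell_0|\le|A|-|\ell_0\setminus\Omega|\le(s+1+g)-(s+1-\omega)=g+\omega .
\]
As $(\omega-1)+(g+\omega)<2(g+\omega)<s$, some line $\lambda$ through $x$ has $\lambda\cap\Omega=\{x\}$ and $\lambda\cap A=\emptyset$. The type II triple $(N_{\ell_0},\emptyset,\lambda)$ is valid at $A$.

\medskip
(T2). Let two triples be valid at a common set $A'$. If both are of type I or II, their sets $Z$ are lines, and any two lines meet. If both are of type III, their sets $Z$ contain $(g+1)$-element subsets of the $(2g+1)$-element set $O$, and these intersect. It remains to take a type III triple, arising from $A$ with data $i,c,V$, and a triple of type I or II that reads a line $\lambda$.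

We first show that $\lambda\cap R_i=\emptyset$. For type I this holds since $R_i\subseteq\Omega$. For type II, let the triple be $(N_{\ell_0},\emptyset,\lambda)$ with $\lambda\cap\Omega=\{x\}$ and $x\in\ell_0$. Validity of the two triples at $A'$ gives $N_{\ell_0}\subseteq A'$ and $A'\cap(I\setminus A)=\emptyset$, so $N_{\ell_0}\subseteq A$; this is the one place where the set $D$ is used. By (ii), $\ell_0\cap R_i=\emptyset$, so $x\notin R_i$, and $\lambda\cap R_i\subseteq\{x\}\cap R_i=\emptyset$.

Since $R_i$ is a nonempty subset of $\nu_i$, it follows that $\lambda\ne\nu_i$. Let $p$ be the point $\lambda\cap\nu_i$; then $p\notin R_i$. Validity at $A'$ also gives $c\in A'$ and $\lambda\cap A'=\emptyset$, so $p\ne c$. Hence $p\in\lambda\cap V$.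
\end{proof}

\section{The growth of $H$}\label{sec:growth}

We prove Theorem~\ref{thm:H}. The second statement implies the first, but the first has a short proof that needs a single application of Lemma~\ref{lem:amp} and no estimate of the size of the system, so we give it separately.

\subsection{The exponent is infinite}

Let $\kappa=\liminf_{n\to\infty}\log H(n)/\log n$. Then $\kappa\ge1$ by Lemma~\ref{lem:basic}. Suppose that $\kappa<\infty$. Fix an integer $K\ge\max(2,\kappa)$ and a $K$-system $(I,m,\mathcal T)$ from Proposition~\ref{prop:system}, and let $B=|I|$; these are constants.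

Let $0<\varepsilon<\kappa$. For all large $n$ we have $H(n)\ge n^{\kappa-\varepsilon}$. Let $q=2^b$ be the largest power of two with $q\le n^{\kappa-\varepsilon}$. A $(q,n)$-code exists by Lemma~\ref{lem:basic}, and $q\le n^K$, $b\le\kappa\log_2n$, and $q\ge B$ for large $n$. Lemma~\ref{lem:amp} and the monotonicity of $H$ give
\[
H(\lfloor f(n)\rfloor)\ge q^{m+1}\ge\big(n^{\kappa-\varepsilon}/2\big)^{m+1},\qquad\text{where } f(n)=(32\kappa\log_2n)^Bn^m .
\]
To bound the lower limit we need all large lengths $N$, not only those of the form $\lfloor f(n)\rfloor$. Given $N$, let $n$ be maximal with $f(n)\le N$; then $n\to\infty$ with $N$, and $f(n)\le N<f(n+1)$. Both $\log f(n)$ and $\log f(n+1)$ are $(m+o(1))\log n$, hence so is $\log N$. Therefore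
\[
\frac{\log H(N)}{\log N}\ge\frac{(m+1)(\kappa-\varepsilon)\log n-(m+1)\log2}{(m+o(1))\log n},
\]
and so $\kappa\ge\frac{m+1}m(\kappa-\varepsilon)$. Letting $\varepsilon\to0$ gives $\kappa\ge\frac{m+1}m\kappa$, which is impossible for $1\le\kappa<\infty$. Thus $\kappa=\infty$.

\subsection{The quantitative bound}

We fix one $K$-system and apply Lemma~\ref{lem:amp} repeatedly, starting from a threshold code, until the exponent is of order $K$. About $m\log K$ steps are needed, and each raises the length to roughly its $m$th power; this limits how fast $K$ may grow with $n$.

\medskip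
\noindent\textbf{The system.} Let $K\ge2$. In Proposition~\ref{prop:system},
\[
g+\omega=9K^3+3K^2+7K\le\big(9+\tfrac32+\tfrac74\big)K^3=12.25\,K^3,
\]
so $(g+\omega)^2<152K^6$. Bertrand's postulate states that for every integer $M\ge1$ there is a prime $s$ with $M<s\le2M$; take $M=152K^6$. The resulting $K$-system has $9728=152\cdot2^6\le m=s+1+3K\le310K^6$, and $B=|I|\le m^2$, because $m^2\ge(s+1)^2+2g(s+1)\ge s^2+s+1+(2g+1)$.

\medskip
\noindent\textbf{The iteration.} Let $a\ge m^3$ be an integer. We record sizes and lengths by their binary logarithms: for $i\ge0$ put
\[
x_i=\min\{a(m+1)^i,\;Kam^i\},\qquad e_i=B\lceil\log_2(32x_i)\rceil,\qquad y_0=a,\qquad y_{i+1}=my_i+e_i .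
\]
The second term in the minimum keeps the hypothesis $q\le n^K$ of Lemma~\ref{lem:amp} in force. We claim that there is a $(2^{x_i},2^{y_i})$-code for every $i$. For $i=0$ we have $x_0=y_0=a$, and Lemma~\ref{lem:basic} applies. For the inductive step, $y_i\ge am^i$ gives $x_i\le Ky_i$, and $2^{x_i}\ge2^a\ge B$. Lemma~\ref{lem:amp} with $b=x_i$ yields a code of size $2^{(m+1)x_i}$ and length at most $(32x_i)^B2^{my_i}\le2^{y_{i+1}}$. Each term in the minimum grows by a factor at most $m+1$, so $x_{i+1}\le(m+1)x_i$, and Lemma~\ref{lem:basic} finishes the step.

\medskip
\noindent\textbf{The logarithmic losses at most double $y_i$.} From $x_l\le a(m+1)^l$ and $B\le m^2$ we get $e_l\le m^2\big(6+\log_2a+l\log_2(m+1)\big)$. Since $\sum_{l\ge0}m^{-l}\le2$ and $\sum_{l\ge0}lm^{-l}=m/(m-1)^2\le1$,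
\[
\frac{y_i}{m^i}=a+\sum_{l<i}\frac{e_l}{m^{l+1}}\le a+m\big(12+2\log_2a+\log_2(m+1)\big).
\]
Put $z=a^{1/3}\ge m\ge9728$. As $m+1\le a$, the last term is at most $z(12+9\log_2z)\le z^3=a$. Hence $y_i\le2am^i$.

\medskip
\noindent\textbf{Reaching the exponent.} Let $i^*=\lceil2m\log K\rceil$. Since $\log(1+1/m)\ge\frac1m-\frac1{2m^2}\ge\frac1{2m}$, we have $(1+1/m)^{i^*}\ge K$, so $x_{i^*}=Kam^{i^*}$. By monotonicity of $H$,
\begin{equation}\label{eq:iter}
H(n)\ge2^{Kam^{i^*}}\qquad\text{whenever } a\ge m^3\text{ and }\log_2n\ge2am^{i^*}.
\end{equation}

\medskip
\noindent\textbf{Choosing $K$ and $a$.} Given a large $n$, let $K=\lfloor4(\log\log n)^{1/7}\rfloor+1\ge2$. Since $m\le310K^6$, we have $(i^*+3)\log m=O(K^6\log^2K)=o(K^7)=o(\log\log n)$, so $2m^{i^*+3}\le\log_2n$ for large $n$. Then $a=\lfloor\log_2n/(2m^{i^*})\rfloor$ satisfies $a\ge m^3$ and $2am^{i^*}\le\log_2n$. Because $\lfloor z\rfloor\ge z/2$ for $z\ge1$, also $am^{i^*}\ge\frac14\log_2n$. Now \eqref{eq:iter} gives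
\[
H(n)\ge n^{K/4}\ge n^{(\log\log n)^{1/7}} .
\]
This completes the proof of Theorem~\ref{thm:H}. \qed

\section{Complete multipartite graphs}\label{sec:multi}

When non-adjacency is an equivalence relation, adjacency of words depends only on the parts of their letters, and we can pass to an alphabet in which any two distinct letters are told apart. Let $p\ge1$ and $W\subseteq[p]^n$. A \emph{box} of $W$ is a set $A\subseteq[n]$ together with $2$-element sets $S_i\subseteq[p]$, $i\in A$, such that $\prod_{i\in A}S_i\subseteq W_{|A}$; its \emph{dimension} is $|A|$. The set $A=\emptyset$ counts as a box exactly when $W\ne\emptyset$.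

\begin{lemma}\label{lem:boxes}
Every $W\subseteq[p]^n$ has at least $|W|$ boxes.
\end{lemma}

\begin{proof}
Induct on $n$. For $n=0$ the set $W$ is empty or consists of the empty word, and it has $|W|$ boxes. Let $n\ge1$, and for $\alpha\in[p]$ let $W_\alpha=\{x\in[p]^{n-1}:(x,\alpha)\in W\}$. Each box of $\bigcup_\alpha W_\alpha$ is a box of $W$ with $n\notin A$. For $\alpha<\beta$, each box of $W_\alpha\cap W_\beta$ becomes a box of $W$ when we add the coordinate $n$ with $S_n=\{\alpha,\beta\}$, since every $x\in W_\alpha\cap W_\beta$ has both $(x,\alpha)$ and $(x,\beta)$ in $W$. All these boxes are distinct, so by induction their number is at least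
\[
\Big|\bigcup_\alpha W_\alpha\Big|+\sum_{\alpha<\beta}|W_\alpha\cap W_\beta|\ \ge\ \sum_\alpha|W_\alpha|=|W| .
\]
For the inequality, a word $x$ lying in exactly $j\ge1$ of the sets $W_\alpha$ contributes $1+\binom j2$ to the left and $j$ to the right, and $1+\binom j2-j=\frac{(j-1)(j-2)}2\ge0$.
\end{proof}

\begin{remark}\label{rem:complete}
For $G=K_r$, the boxes of $F\subseteq[r]^n$ of positive dimension are its projected cubes. Lemma~\ref{lem:boxes} thus gives $h(K_r,n,d)\le\sum_{i\le d}\binom ni\binom r2^i$, which for $r=2$ is Sauer's lemma.
\end{remark}

If the parts have more than one vertex, a box of parts need not lift to a cube of vertices. In the graph with parts $\{0\}$ and $\{1,1'\}$, the clique $\{(0,0),(0,1),(1,0),(1',1')\}$ shows all four patterns of parts but contains no product of two edges. What a box of dimension $D$ does give is a clique of size $2^D$ on $D$ coordinates, and for large $D$ this is too large for the upper bound in \eqref{eq:known}.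

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Let $G$ have $r$ vertices and parts indexed by $[p]$, and let $F\subseteq V^n$ be a clique with no projected $(d+1)$-cube. If $d=0$ or $p\le1$, then $|F|\le1$. So let $d\ge1$ and $p\ge2$; then $r\ge2$. Let $\pi$ replace each letter of a word by the index of its part. Two words are adjacent if and only if their images under $\pi$ differ, so $\pi$ is injective on $F$.

Suppose that $\pi(F)$ has a box of dimension $D>d$ on a set $A$. Choose $F_1\subseteq F$ with $|F_1|=2^D$, one word for each of the $2^D$ patterns of the box. The words of $(F_1)_{|A}$ have distinct images under $\pi$, so they form a clique of size $2^D$ in $G^D$. This clique has no projected $(d+1)$-cube, since such a cube would be one of $F$. By \eqref{eq:known} with $D$ in place of $n$,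
\[
D<1+\lceil d\log_2(eDr^2/2d)\rceil\,\log_2(Dr^2).
\]
For fixed $r$ and $d$ the right side is $O(\log^2D)$, so all boxes of $\pi(F)$ have dimension at most some $D_0=D_0(r,d)$, independent of $n$. By Lemma~\ref{lem:boxes},
\[
|F|=|\pi(F)|\le\sum_{i\le D_0}\binom ni\binom p2^i=O(n^{D_0}).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A graph-theoretic generalization of the Sauer--Shelah lemma},
\texttt{http://mercurio.srv.di.unimi.it/\textasciitilde cesabian/Pubblicazioni/dam-98.pdf}.
\end{thebibliography}
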